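\title{The star is the worst tree: Ramsey numbers of a fixed graph versus large trees}

\begin{abstract}
We prove that for every graph $G$ there is an integer $n_0(G)$ such that $r(G,T)\le r(G,K_{1,n-1})$ for all $n\ge n_0(G)$ and all trees $T$ of order $n$. The proof splits the trees according to the largest number of leaves at one vertex. If $G$ has an edge and every vertex of $T$ is adjacent to fewer than $n/(1200\,|V(G)|)$ leaves, then $r(G,T)=(\chi(G)-1)(n-1)+s(G)$, where $s(G)$ is the smallest size of a color class in a proper $\chi(G)$-coloring of $G$; this is the least value possible for a tree of order $n$. For the other trees we show that a blue star can be converted into a blue copy of $T$. We also show that the order $1/|V(G)|$ of the threshold cannot be improved.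
\end{abstract}

\section{Introduction}\label{sec:intro}

For graphs $G$ and $H$, the \emph{Ramsey number} $r(G,H)$ is the smallest $p$ such that in every coloring of the edges of the complete graph $K_p$ with the colors red and blue, the red graph contains $G$ or the blue graph contains $H$. We fix $G$ and let $H$ run through the trees $T$ of a given order $n$, that is, with $n$ vertices. All these trees have the same number of vertices and of edges, so the variation of $r(G,T)$ measures the effect of the shape of $T$ alone. Let $K_{1,n-1}$ be the star of order $n$. The following question is taken from~\cite{good}.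

\begin{quote}
\emph{Is the star always the worst tree? That is, does every graph $G$ admit an integer $n_0(G)$, depending only on $G$, such that $r(G,T)\le r(G,K_{1,n-1})$ for every $n\ge n_0(G)$ and every tree $T$ of order $n$?}
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:star}
For every graph $G$ there is $n_0(G)$ such that $r(G,T)\le r(G,K_{1,n-1})$ for all $n\ge n_0(G)$ and all trees $T$ of order $n$.
\end{theorem}

\subsection*{A lower bound common to all trees}

Throughout, $m=|V(G)|$ and $\chi(G)=c+1$. The \emph{surplus} $s=s(G)$ is the smallest size of a color class over all proper $(c+1)$-colorings of $G$; thus $1\le s\le m$. These parameters give a benchmark that does not see the shape of the tree.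

\begin{lemma}\label{lem:lower}
For every tree $T$ of order $n\ge s$ we have $r(G,T)\ge c(n-1)+s$.
\end{lemma}

\begin{proof}
Take $c$ blue cliques $K_{n-1}$ and one blue clique $K_{s-1}$, all disjoint, and color the other edges red. Every blue component has fewer than $n$ vertices, so there is no blue $T$. A red copy of $G$ meets each clique in an independent set of $G$. If it missed the small clique, $G$ would be $c$-colorable; otherwise we obtain a proper $(c+1)$-coloring of $G$ with a class of size at most $s-1$. Both are impossible, and the coloring has $c(n-1)+s-1$ vertices.
\end{proof}

For the star the problem is one about degrees. A coloring of $K_p$ has no blue $K_{1,n-1}$ exactly when all blue degrees are at most $n-2$. Hence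
\begin{equation}\label{eq:star-degree}
r(G,K_{1,n-1})>p\iff\text{some $G$-free graph on $p$ vertices has minimum degree}\ge p-n+1 .
\end{equation}
Three examples show how the star and the benchmark compare; (F1)--(F3) refer to the elementary facts of Section~\ref{sec:tools}.

For $G=K_{c+1}$ all trees tie. On $c(n-1)+1$ vertices with no red $K_{c+1}$, the blue graph has no independent set of size $c+1$, so its chromatic number is at least $n$; by (F2) it has a subgraph of minimum degree at least $n-1$, which contains every tree of order $n$ by (F1). So $r(K_{c+1},T)=c(n-1)+1$.

For $G=K_{1,2}$ we have $c=s=1$, the benchmark is $n$, and the red graph is a matching. By \eqref{eq:star-degree}, $r(K_{1,2},K_{1,n-1})>n$ exactly when $K_n$ has a perfect matching, and $r(K_{1,2},K_{1,n-1})\le n+1$ always. So the star has Ramsey number $n+1$ for even $n$ and $n$ for odd $n$, whereas every other tree of order $n$ has Ramsey number $n$ (Section~\ref{sec:model}).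

For $G=K_{3,3}$ the benchmark is $n+2$, but $r(K_{3,3},K_{1,n-1})>n+\lfloor n^{1/4}\rfloor$ for large $n$ (Remark~\ref{rem:K33}).

These examples suggest the answer. All edges of the star meet at one vertex, so a sparse red graph spread evenly over the vertices destroys every blue star, while a tree with more evenly spread edges can be placed so as to avoid the red edges. They also show the difficulty. The value $r(G,K_{1,n-1})$ is tied by \eqref{eq:star-degree} to an extremal problem for $G$, and our proof never evaluates it. All that it extracts from $p\ge r(G,K_{1,n-1})$ is a single vertex of blue degree $n-1$, while the greedy embedding of an arbitrary tree asks for \emph{minimum} degree $n-1$.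

The threshold $n_0$ must depend on $G$. Let $G=jK_2$ be a matching with $j$ edges and let $4\le n\le j/2+2$. If a coloring of $K_{2j}$ has no blue $K_{1,n-1}$, split the vertices into two halves; each vertex has at least $j-(n-2)\ge j/2$ red neighbors in the other half, so (F3) gives a red perfect matching. Thus $r(jK_2,K_{1,n-1})\le 2j$. But if the blue graph on $K_{2j}$ is a spanning star, there is no red perfect matching and the only blue trees are stars, so $r(jK_2,T)>2j$ for every tree $T$ that is not a star.

\subsection*{The two kinds of trees}

A \emph{leaf} is a vertex of degree one. What makes a tree resemble a star, for our purposes, is a vertex adjacent to a positive fraction of $n$ leaves. Trees without such a vertex attain the benchmark.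

\begin{theorem}\label{thm:good}
Let $G$ have at least one edge and let $m=|V(G)|$. There is $n_0(G)$ such that if $n\ge n_0(G)$ and $T$ is a tree of order $n$ in which every vertex is adjacent to fewer than $\frac{n}{1200\,m}$ leaves, then $r(G,T)=(\chi(G)-1)(n-1)+s(G)$.
\end{theorem}

For the remaining trees, one vertex of large blue degree is enough.

\begin{proposition}\label{prop:heavy}
Let $G$ have at least one edge. There is $n_0(G)$ such that the following holds for $n\ge n_0(G)$. Let $T$ be a tree of order $n$ with a vertex adjacent to at least $\frac{n}{1200\,m}$ leaves, and let $p\ge c(n-1)+s$. Then every red/blue coloring of $K_p$ with no red $G$ and with a vertex of blue degree at least $n-1$ contains a blue $T$.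
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:star}]
If $G$ has no edges, then $r(G,T)=m$ for every tree $T$ of order $n\ge m$, and there is nothing more to prove. Let $G$ have an edge, let $n\ge s$ be as large as Theorem~\ref{thm:good} and Proposition~\ref{prop:heavy} require, and put $p=r(G,K_{1,n-1})$. By Lemma~\ref{lem:lower}, $p\ge c(n-1)+s$. If every vertex of $T$ is adjacent to fewer than $n/(1200m)$ leaves, then $r(G,T)=c(n-1)+s\le p$ by Theorem~\ref{thm:good}. Otherwise consider a coloring of $K_p$ with no red $G$. By the definition of $p$ it has a vertex of blue degree at least $n-1$, so it contains a blue $T$ by Proposition~\ref{prop:heavy}. Hence $r(G,T)\le p$.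
\end{proof}

Thus, for $G$ with at least one edge and $n\ge n_0(G)$,
\[
(\chi(G)-1)(n-1)+s(G)\ \le\ r(G,T)\ \le\ r(G,K_{1,n-1}),
\]
and both bounds are attained. The constant $1200$ is not optimized, but the order $1/m$ in Theorem~\ref{thm:good} is best possible.

\begin{proposition}\label{prop:sharp}
For each $h\ge1$ let $G=K_{2h+1,2h+1}$, so that $m=4h+2$. For all large $n$ there is a tree $T$ of order $n$, every vertex of which is adjacent to at most $n/h=\frac{4n}{m-2}$ leaves, with $r(G,T)>(\chi(G)-1)(n-1)+s(G)$.
\end{proposition}

Section~\ref{sec:tools} collects the tools, and Section~\ref{sec:model} proves Theorem~\ref{thm:star} when $G$ is itself a star, a case that already shows the embedding arguments. Sections~\ref{sec:stability} and~\ref{sec:structure} show that a coloring with no red $G$ and no blue $T$ looks like the coloring of Lemma~\ref{lem:lower}, up to a bounded number of vertices. Proposition~\ref{prop:heavy}, Theorem~\ref{thm:good} and Proposition~\ref{prop:sharp} are proved in Sections~\ref{sec:heavy}, \ref{sec:light} and~\ref{sec:sharp}. From now on $c\ge1$.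

\section{Tools}\label{sec:tools}

We write $e(H)$, $\alpha(H)$ and $\chi(H)$ for the number of edges, the largest size of an independent set and the chromatic number of a graph $H$, and $H'\subseteq H$ means that $H$ contains a copy of $H'$, not necessarily induced. A \emph{non-neighbor} of $v$ is a vertex other than $v$ that is not adjacent to $v$. The unique neighbor of a leaf is its \emph{parent}; in a tree of order at least $3$ it is not a leaf. Two disjoint sets are \emph{completely red} to each other if all edges between them are red. Let $K_{c+1}(m)$ be the complete $(c+1)$-partite graph with all classes of size $m$, and $K(s,m,\dots,m)$ the one with a class of size $s$ and $c$ classes of size $m$. An optimal coloring of $G$ with a class of size $s$ shows that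
\[
G\subseteq K(s,m,\dots,m)\subseteq K_{c+1}(m).
\]

\paragraph{Greedy embedding.} A \emph{search order} of a forest is an ordering of its vertices in which each vertex has at most one earlier neighbor; to get one, root each component and list parents before children. We often embed a forest vertex by vertex in such an order. A vertex can be placed as soon as the size of its target set exceeds the number of used vertices in that set plus the number of non-neighbors, in that set, of the images of its already embedded neighbors. We call the difference the number of \emph{choices}.

\begin{itemize}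
\item[(F1)] \emph{A nonempty graph of minimum degree at least $n-1$ contains every tree of order $n$.} In a search order, the image of the earlier neighbor has at least $n-1$ neighbors, of which at most $n-2$ are used.
\item[(F2)] \emph{A graph $H$ satisfies $\chi(H)\ge|V(H)|/\alpha(H)$ and has a subgraph of minimum degree at least $\chi(H)-1$.} Color classes are independent sets. If every subgraph had a vertex of degree at most $\chi(H)-2$, we could remove such vertices one by one and color them in reverse order with $\chi(H)-1$ colors.
\item[(F3)] \emph{A bipartite graph with both classes of size $k$ and minimum degree at least $k/2$ has a perfect matching.} By Hall's theorem it suffices that each nonempty subset $S$ of the first class has at least $|S|$ neighbors. If $|S|\le k/2$, one vertex of $S$ has that many; if $|S|>k/2$, every vertex of the second class has a neighbor in $S$.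
\item[(F4)] \emph{Every tree $T$ of order $n$ has a centroid, a vertex $u$ such that all components of $T-u$ have at most $n/2$ vertices.} Choose $u$ to minimize the largest component $K$ of $T-u$. If $|K|>n/2$, let $u'$ be the neighbor of $u$ in $K$; the components of $T-u'$ are $T-K$, with fewer than $n/2$ vertices, and proper subsets of $K$, which contradicts the choice of $u$.
\end{itemize}

\paragraph{Blocks.} A greedy embedding needs spare room, so we shall set aside some vertices of $T$, embed the rest, and insert the reserved vertices at the end. Leaves are the natural vertices to set aside. A tree with few leaves has long paths of vertices of degree two instead. A \emph{block} of $T$ is a path $(t^{--},t^-,t,t^+,t^{++})$ of five vertices that all have degree two in $T$; its \emph{middle} is $t$ and its \emph{triple} is $\{t^-,t,t^+\}$.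

\begin{itemize}
\item[(F5)] \emph{A tree $T$ of order $n$ with $\ell\ge2$ leaves has at least $n/5-2\ell$ disjoint blocks. In any family of disjoint blocks, each vertex outside the triples is adjacent to at most one vertex of the triples, and to no middle.}
\end{itemize}
Indeed, $\sum_v(\deg v-2)=-2$ shows that $T$ has at most $\ell-2$ vertices of degree at least $3$, so the set $S$ of vertices of degree different from $2$ has $|S|\le2\ell-2$. The components of $T-S$ are paths, and replacing each of them by an edge gives a tree on $S$; so there are at most $|S|-1\le2\ell-3$ of them. Cutting each path into pieces of five consecutive vertices wastes at most four vertices per path and gives at least $\big(n-(2\ell-2)-4(2\ell-3)\big)/5\ge n/5-2\ell$ blocks. The neighbors of $t^-,t,t^+$ all lie in their own block, so a vertex outside the triples that is adjacent to a triple is an end $t^{--}$ or $t^{++}$, and within its own block it is adjacent only to $t^-$ or only to $t^+$. This is the reason for taking five vertices rather than three.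

\paragraph{From $G$ to a clique.} The only deep input replaces the condition ``no red $G$'' by ``no red $K_{c+1}$'' at the cost of a few edges.

\begin{lemma}\label{lem:removal}
For every $\varepsilon>0$ and all large $N$, every $K_{c+1}(m)$-free graph on $N$ vertices can be made $K_{c+1}$-free by deleting at most $\varepsilon N^2$ edges.
\end{lemma}

\begin{proof}
Let $\mathcal H$ be the $(c+1)$-uniform hypergraph whose edges are the vertex sets of copies of $K_{c+1}$. If $\mathcal H$ contained the complete $(c+1)$-partite $(c+1)$-uniform hypergraph with all classes of size $m$, then any two vertices from different classes would lie in a common clique, and the graph would contain $K_{c+1}(m)$. By a theorem of Erd\H{o}s~\cite{erdos}, a $(c+1)$-uniform hypergraph on $N$ vertices without this subhypergraph has $o(N^{c+1})$ edges. By the graph removal lemma~\cite{efr}, a graph on $N$ vertices with $o(N^{c+1})$ copies of $K_{c+1}$ can be made $K_{c+1}$-free by deleting $o(N^2)$ edges.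
\end{proof}

\section{The model case: $G$ is a star}\label{sec:model}

Let $k\ge1$ and $G=K_{1,k+1}$. Then $c=s=1$, the benchmark is $n$, and a coloring has no red $G$ exactly when all red degrees are at most $k$. The blue graph is one clique with a few edges missing at each vertex, so no structural analysis is needed. Fix such a coloring of $K_p$ with $p\ge n\ge3$ and a tree $T$ of order $n$. There is a blue $T$ in each of the following situations.

\medskip
\noindent\textbf{(a) A vertex $u$ of $T$ has at least $k$ leaves and a vertex $v$ has blue degree at least $n-1$.} Let $L$ be the set of leaves at $u$. Map $u$ to $v$ and the other neighbors of $u$ to distinct blue neighbors of $v$. Embed the rest of $T-L$, parents before children: at each step at least $|L|+1>k$ vertices are unused and at most $k$ of them are red to the image of the parent. Apart from $v$, exactly $n-1-|L|$ vertices are now used, so $|L|$ blue neighbors of $v$ are still free for $L$. The leaves at $u$ play two roles: their absence provides the room for the greedy embedding, and they can go to \emph{any} blue neighbor of $v$.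

\medskip
\noindent\textbf{(b) $T$ has a set $L$ of $2k$ leaves with distinct parents.} Discard all but $n$ vertices. Embed $T-L$ greedily; at each step at least $2k+1$ vertices are unused. A set $Z$ of $2k$ vertices is left. Join a leaf in $L$ to $z\in Z$ if $z$ is blue to the image of its parent. A leaf misses at most $k$ vertices of $Z$. A vertex $z$ has at most $k$ red neighbors, each the image of the parent of at most one leaf in $L$, so $z$ misses at most $k$ leaves. A perfect matching, given by (F3), completes the embedding.

\medskip
\noindent\textbf{(c) $T$ has $4k$ disjoint blocks.} Discard all but $n$ vertices, set aside the middles $t_1,\dots,t_{4k}$, and embed the remaining forest in a search order. A set $Z$ of $4k$ vertices is left. Join $t_j$ to $z\in Z$ if $z$ is blue to the images of $t_j^-$ and $t_j^+$. Each $t_j$ misses at most $2k$ vertices, each $z$ misses at most $k$ middles because the vertices $t_j^\pm$ are distinct, and (F3) applies.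

\medskip
Now let $n\ge20k(k+1)$. If no vertex of $T$ has $k$ leaves and (b) fails, then $T$ has fewer than $2k^2$ leaves, hence at least $n/5-4k^2\ge4k$ blocks by (F5), and (c) holds. So such trees have $r(G,T)=n$, and for the others (a), applied with $p=r(G,K_{1,n-1})$, gives $r(G,T)\le r(G,K_{1,n-1})$. This is Theorem~\ref{thm:star} for $G=K_{1,k+1}$. For $k=1$, a tree that is not a star has a longest path with at least four vertices, whose ends are leaves with distinct parents; so (b) gives $r(K_{1,2},T)=n$. For the star, (b) breaks down at the matching: a single vertex $z$ that is red to the image of the center misses all the leaves.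

For a general graph $G$ three things change.
\begin{enumerate}
\item The blue graph consists of $c$ near-cliques of order about $n$, and this has to be proved (Section~\ref{sec:stability}).
\item A bounded number of vertices belong to no near-clique (Section~\ref{sec:structure}). Since Theorem~\ref{thm:good} is exact, $T$ may have to use some of them.
\item Red degrees inside a near-clique are bounded by $\delta n$ for a small constant $\delta$, not by a constant $k$. So we must set aside linearly many leaves, and these can no longer be taken with distinct parents. A random embedding prevents a leftover vertex from being red to the parents of too many leaves (Section~\ref{sec:light}).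
\end{enumerate}

\section{Stability}\label{sec:stability}

A near-clique of order slightly less than $n$ is only just too small to contain $T$. The first lemma says that a few further vertices with a modest number of neighbors in it make up the deficit. It will show that the near-cliques of a $T$-free graph send almost no edges to the rest.

\begin{lemma}\label{lem:absorb}
Let $0<\theta\le1$, $0<\gamma\le\theta/100$ and $\gamma n\ge10$, and let $T$ be a tree of order $n$. Let $B$ be a graph and let $A,U$ be disjoint sets of vertices with $(1-\gamma)n\le|A|\le2n$ and $|U|\ge16\gamma n/\theta$. Suppose that each vertex of $A$ has at most $\gamma n$ non-neighbors in $A$ and that each vertex of $U$ has at least $\theta n$ neighbors in $A$. Then $T\subseteq B$.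
\end{lemma}

\begin{proof}
Put $M=\lceil3\gamma n\rceil+2$, so that $3\gamma n+2\le M\le3\gamma n+3\le4\gamma n$. We place $M$ vertices of $T$ in $U$; this leaves enough room in $A$ for the others.

\emph{Case 1: $T$ has at least $M$ leaves.} Let $L$ be a set of $M$ leaves, $P$ the set of their parents and $r=|P|\le M$. The parents must go to vertices with many neighbors in $U$. Let $A^*$ be the set of vertices of $A$ with at least $\theta|U|/4$ neighbors in $U$, and note that $\theta|U|/4\ge4\gamma n\ge M$. There are at least $\theta n|U|$ edges between $A$ and $U$, of which at most $2n\cdot\theta|U|/4$ meet $A\setminus A^*$ and at most $|A^*||U|$ meet $A^*$. Hence $|A^*|\ge\theta n/2\ge50\gamma n$. Reserve a set $A^{**}\subseteq A^*$ of size $r+\lceil\gamma n\rceil+1\le6\gamma n$ for $P$.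

Embed the tree $T-L$ in a search order, with $P$ going into $A^{**}$ and the other $n-M-r$ vertices into $A\setminus A^{**}$. A vertex of $P$ has at least $|A^{**}|-(r-1)-\gamma n\ge2$ choices. Since $|A^{**}|\le r+\gamma n+2$, any other vertex has at least
\[
(1-\gamma)n-(r+\gamma n+2)-(n-M-r-1)-\gamma n=M-3\gamma n-1>0
\]
choices. Finally, the image of each vertex of $P$ has at least $M=|L|$ neighbors in $U$, so $L$ can be embedded greedily into $U$.

\emph{Case 2: $T$ has fewer than $M$ leaves.} By (F5) there are at least $n/5-8\gamma n\ge4\gamma n\ge M$ disjoint blocks, because $12\gamma\le12/100<1/5$. Take $M$ of them, with middles $t_1,\dots,t_M$. Map the $t_i$ to distinct vertices $v_i\in U$, and $t_i^-,t_i^+$ to neighbors of $v_i$ in $A$, all distinct; this is possible since $|U|\ge M$ and $2M\le8\gamma n<\theta n$. Embed the remaining $n-3M$ vertices into $A$ in a search order of the forest that they induce. Each has at most one earlier neighbor in this forest and, by (F5), at most one neighbor in the triples, whose image is in $A$. So it has at least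
\[
(1-\gamma)n-2M-(n-3M-1)-2\gamma n=M+1-3\gamma n>0
\]
choices.
\end{proof}

In the next lemma $B$ will be the blue graph and $F$ the set of red edges deleted in Lemma~\ref{lem:removal}, so that $\alpha(B\cup F)\le c$. With $F$ empty, the example $G=K_{c+1}$ in Section~\ref{sec:intro} shows that a $T$-free graph $B$ has at most $c(n-1)$ vertices. The lemma says that this bound survives approximately in the presence of $F$, and that near the bound $B$ is close to a disjoint union of $c$ cliques, with control at \emph{every} vertex of the cliques.

\begin{lemma}\label{lem:stability}
For $c\ge1$ and $\gamma\in(0,1)$ there are $\eta\in(0,1)$ and $n_1$ such that the following holds for $n\ge n_1$ and every tree $T$ of order $n$. Let $B,F$ be graphs on a set $V$ with $|V|\ge(c-\eta)n$, $e(F)\le\eta n^2$, $\alpha(B\cup F)\le c$ and $T\not\subseteq B$. Then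
\begin{itemize}
\item[(i)] $|V|\le(c+\gamma)n$;
\item[(ii)] there are disjoint sets $A_1,\dots,A_c\subseteq V$ with $(1-\gamma)n\le|A_i|\le(1+\gamma)n$ such that each vertex of $A_i$ has at most $\gamma n$ $B$-non-neighbors in $A_i$ and at most $\gamma n$ $B$-neighbors in each $A_j$ with $j\ne i$.
\end{itemize}
\end{lemma}

\begin{proof}
Decreasing $\gamma$ strengthens the conclusion, so we assume $\gamma\le1/10$. We always require $3\sqrt\eta\le\gamma/(2c)$ and $n\ge2c/\gamma$. Let $H=B\cup F$, and let $V_F$ be the set of vertices of $F$-degree at least $\sqrt\eta\,n$. Since the $F$-degrees sum to at most $2\eta n^2$, we have $|V_F|\le2\sqrt\eta\,n$. The assumption $T\not\subseteq B$ passes to $H$ in the following form: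
\begin{equation}\label{eq:degenerate}
\text{$H$ has no nonempty subgraph of minimum degree at least $(1+3\sqrt\eta)n$.}
\end{equation}
Indeed, from such a subgraph delete the vertices of $V_F$ and then the edges of $F$. Each remaining vertex loses at most $2\sqrt\eta\,n$ neighbors in the first step and fewer than $\sqrt\eta\,n$ in the second. What is left is a nonempty subgraph of $B$ of minimum degree greater than $n$, and (F1) gives $T\subseteq B$.

(i) If $|V|>(c+\gamma)n$, then $\chi(H)>(1+\gamma/c)n$ by (F2), and $H$ has a subgraph of minimum degree at least $(1+\gamma/c)n-1\ge(1+\gamma/(2c))n\ge(1+3\sqrt\eta)n$, contrary to~\eqref{eq:degenerate}.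

(ii) We use induction on $c$. For $c=1$ the graph $H$ is complete, and we take $A_1=V\setminus V_F$. Then $|A_1|\ge(1-\eta-2\sqrt\eta)n\ge(1-3\sqrt\eta)n\ge(1-\gamma)n$, the upper bound on $|A_1|$ is (i), and the $B$-non-neighbors of a vertex of $A_1$ are among its fewer than $\sqrt\eta\,n\le\gamma n$ $F$-neighbors.

Let $c\ge2$. The non-neighborhood of a vertex of small degree has independence number at most $c-1$ and still about $(c-1)n$ vertices, so induction finds $c-1$ near-cliques there. The last near-clique will consist of almost everything else. We apply the induction hypothesis with a much smaller parameter $\gamma_1$, so that Lemma~\ref{lem:absorb} can be used. Let $\theta=\gamma^2/8$, and choose $\gamma_1\in(0,\theta/100]$ with $c\gamma_1+16c\gamma_1/\theta\le\gamma/2$. Let $\eta'\in(0,1)$ be given by the lemma for $(c-1,\gamma_1)$, and choose $\eta$ with $5\sqrt\eta\le\eta'$ and $3\sqrt\eta\le\gamma/(2c)$. Let $n$ be large enough for the case $(c-1,\gamma_1)$, and such that $n\ge1/\sqrt\eta$, $n\ge4/\gamma$ and $\gamma_1n\ge10$.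

By \eqref{eq:degenerate} there is a vertex $v_0$ of $H$-degree less than $(1+3\sqrt\eta)n$. Let $W$ be the set of its $H$-non-neighbors. Then
\[
|W|\ge(c-\eta)n-(1+3\sqrt\eta)n-1\ge(c-1-5\sqrt\eta)n\ge(c-1-\eta')n,
\]
$e(F[W])\le\eta'n^2$, and $\alpha(H[W])\le c-1$ because $v_0$ can be added to any independent set in $W$. By induction there are sets $A_2',\dots,A_c'\subseteq W$ as in (ii), with $\gamma_1$ in place of $\gamma$. Let $U_j$ be the set of vertices outside $A_j'$ with at least $\theta n$ $B$-neighbors in $A_j'$. Lemma~\ref{lem:absorb}, applied to $A_j'$, $U_j$, $\gamma_1$ and $\theta$, gives $|U_j|<16\gamma_1n/\theta$. Put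
\[
A_1=V\setminus\Big(V_F\cup\bigcup_{j\ge2}(A_j'\cup U_j)\Big).
\]
Then
\[
|A_1|\ge(c-\eta)n-(c-1)(1+\gamma_1)n-\frac{16c\gamma_1n}{\theta}-2\sqrt\eta\,n\ge\Big(1-3\sqrt\eta-\frac\gamma2\Big)n\ge(1-\gamma)n .
\]

We claim that $H[A_1]$ is complete. Suppose that $v,v'\in A_1$ are distinct and not $H$-adjacent. For $j=2,\dots,c$ in turn, we choose $a_j\in A_j'\setminus V_F$ not $H$-adjacent to any of $v,v',a_2,\dots,a_{j-1}$. Each of $v,v'$ has fewer than $\theta n$ $B$-neighbors in $A_j'$, each earlier $a_i$ has at most $\gamma_1n$, and all these vertices have $F$-degree less than $\sqrt\eta\,n$. Using $\theta\le\frac1{800}$, $c\gamma_1\le\frac1{20}$ and $c\sqrt\eta\le\frac1{60}$, we see that at most $\big(2(\theta+\sqrt\eta)+c(\gamma_1+\sqrt\eta)\big)n<n/10$ of the at least $(1-\gamma_1-2\sqrt\eta)n>9n/10$ candidates are excluded. So we obtain an independent set $\{v,v',a_2,\dots,a_c\}$ of size $c+1$ in $H$, a contradiction.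

Consequently each vertex of $A_1$ has fewer than $\sqrt\eta\,n\le\gamma n$ $B$-non-neighbors in $A_1$, and \eqref{eq:degenerate} applied to $H[A_1]$ gives $|A_1|\le(1+3\sqrt\eta)n+1\le(1+\gamma)n$. Each vertex of $A_1$ has fewer than $\theta n\le\gamma n$ $B$-neighbors in $A_j'$. In the other direction this holds only on average, so we prune: there are at most $|A_1|\theta n$ edges of $B$ between $A_1$ and $A_j'$, hence at most $|A_1|\theta/\gamma\le2\theta n/\gamma=\gamma n/4$ vertices of $A_j'$ have more than $\gamma n$ $B$-neighbors in $A_1$. Let $A_j$ be the set of the other vertices of $A_j'$. Then $(1-\gamma)n\le(1-\gamma_1-\gamma/4)n\le|A_j|\le(1+\gamma_1)n$, and the degree conditions among $A_2,\dots,A_c$ are inherited from the sets $A_j'$, as $\gamma_1\le\gamma$.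
\end{proof}

\section{The structure of a coloring with no red $G$ and no blue $T$}\label{sec:structure}

\subsection*{Constants}
We fix, in this order,
\[
\lambda=\frac1{100},\qquad\kappa=\frac{\lambda}{12m}=\frac1{1200m},\qquad\nu=\frac\lambda6,\qquad\delta=\frac{\nu^2}{8e^4m},\qquad C=\Big\lceil2s\Big(\frac2\delta\Big)^{c}\Big\rceil,\qquad\beta=\frac{2^{-C}}{2C},
\]
then $\gamma>0$ with $\gamma\le\delta/(8c)$ and $cm\gamma\le\beta/50$, and then $\eta\in(0,1)$ from Lemma~\ref{lem:stability} for $(c,\gamma)$. Here $\lambda n$ separates trees with few and with many leaves, $\kappa n$ is the threshold in Theorem~\ref{thm:good}, $\delta n$ is the scale of the red degrees inside the final near-cliques, and $C$ bounds the number of exceptional vertices. Since $8e^4\cdot600^2>10^8$, we have $\delta<10^{-8}/m$, so $\delta<\kappa/8$ and $C>10^8$. All constants depend only on $G$, and ``for large $n$'' always refers to a threshold that depends only on $G$.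

Let $T$ be a tree of order $n$. A red/blue coloring of the complete graph on a set $V$ of $p\ge c(n-1)+s$ vertices is \emph{bad} if it has no red $G$ and no blue $T$. In this section we fix a bad coloring, with $n$ large, and let $B$ be its blue graph. No assumption on the shape of $T$ is made.

\subsection*{The cores $A_i$}
Let $V'\subseteq V$ with $(c-\eta)n\le|V'|\le(c+1)n$. The red graph on $V'$ is $K_{c+1}(m)$-free, so Lemma~\ref{lem:removal} with $\varepsilon=\eta/(c+1)^2$ gives a set $F$ of at most $\eta n^2$ red edges whose deletion destroys all red copies of $K_{c+1}$ in $V'$. This means $\alpha(B[V']\cup F)\le c$, and Lemma~\ref{lem:stability} applies to $V'$. If $p>(c+1)n$, a subset $V'$ of size $(c+1)n$ contradicts part (i). So $p\le(c+1)n$, and $p\ge(c-\eta)n$ once $\eta n\ge c$; hence we may take $V'=V$. We obtain $p\le(c+\gamma)n$ and disjoint sets $A_1,\dots,A_c$, the \emph{cores}, with $(1-\gamma)n\le|A_i|\le(1+\gamma)n$, such that each vertex of $A_i$ has at most $\gamma n$ red neighbors in $A_i$ and at most $\gamma n$ blue neighbors in each $A_j$, $j\ne i$. Moreover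
\begin{equation}\label{eq:outside}
\Big|V\setminus\bigcup_iA_i\Big|\le(c+\gamma)n-c(1-\gamma)n\le2c\gamma n .
\end{equation}

The cores are almost completely red to each other. This is how we shall find red copies of $G$.

\begin{lemma}\label{lem:extend}
Let $J\subseteq\{1,\dots,c\}$ and let $D_j\subseteq A_j$ with $|D_j|\ge\beta n$ for $j\in J$. Then there are $m$-sets $E_j\subseteq D_j$, $j\in J$, that are pairwise completely red.
\end{lemma}

\begin{proof}
Choose the sets one at a time. Fewer than $cm$ vertices have been chosen before $E_j$, and each has at most $\gamma n$ blue neighbors in $A_j$. So at least $\beta n-cm\gamma n\ge\frac{49}{50}\beta n\ge m$ vertices of $D_j$ are red to all of them.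
\end{proof}

\subsection*{The vertices outside the cores}
An exact result has to account for the up to $2c\gamma n$ vertices in \eqref{eq:outside}. Let $r_i(v)$ and $b_i(v)$ be the numbers of red and blue neighbors of $v$ in $A_i$. We want to attach $v$ to the core $A_i$ if $r_i(v)$ is small. The next lemma shows that $v$ then behaves like a vertex of $A_i$ toward the other cores as well; otherwise $v$ would be a blue bridge, and $T$ could be split between two cores at a centroid.

\begin{lemma}\label{lem:bridge}
If $r_i(v)<\delta n$, then $b_i(v)\ge(1-2\delta)n$, and $b_j(v)<4\delta n$ for all $j\ne i$.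
\end{lemma}

\begin{proof}
We have $b_i(v)\ge(1-\gamma)n-1-\delta n\ge(1-2\delta)n$. Suppose that $b_j(v)\ge4\delta n$ for some $j\neq i$. Let $u$ be a centroid of $T$, given by (F4). List the components of $T-u$, and let $\mathcal C$ be the shortest initial segment of the list with at least $3\delta n$ vertices in total. It has fewer than $3\delta n+n/2$ vertices and at most $\lceil3\delta n\rceil\le4\delta n$ components. The other components have at most $n-1-3\delta n\le(1-2\delta)n$ vertices in total. Map $u$ to $v$, the neighbors of $u$ in components of $\mathcal C$ to distinct blue neighbors of $v$ in $A_j$, and the other neighbors of $u$ to distinct blue neighbors of $v$ in $A_i$. Extend each component, parents before children, inside $A_j\setminus\{v\}$ or $A_i\setminus\{v\}$, respectively. The number of choices is at least $(1-\gamma)n-1-(n/2+3\delta n)-\gamma n>0$ in $A_j$, and at least $(1-\gamma)n-1-(n-2-3\delta n)-\gamma n=(3\delta-2\gamma)n+1>0$ in $A_i$. So $T\subseteq B$, a contradiction.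
\end{proof}

Let $Y_i=\{v:r_i(v)<\delta n\}$ and $X=\{v:r_i(v)\ge\delta n\text{ for all }i\}$. A vertex $v\in Y_i\cap Y_j$ with $i\ne j$ would satisfy $(1-2\delta)n\le b_j(v)<4\delta n$, which is false. So $X,Y_1,\dots,Y_c$ partition $V$. We have $A_i\subseteq Y_i$ because $\gamma<\delta$; therefore $Y_i\setminus A_i$ avoids all cores, and $|Y_i\setminus A_i|\le2c\gamma n\le\delta n$ by \eqref{eq:outside}. The vertices of $X$ are \emph{exceptional}; in the coloring of Lemma~\ref{lem:lower} they are the vertices of the small clique.

\begin{lemma}\label{lem:structure}
The partition $V=X\cup Y_1\cup\dots\cup Y_c$ has the following properties.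
\begin{itemize}
\item[(P1)] Each $y\in Y_i$ has at most $2\delta n$ red neighbors in $Y_i$.
\item[(P2)] Each $a\in A_i$ has at most $3c\gamma n$ red neighbors in $Y_i$.
\item[(P3)] The red graph on $Y_i$ is $K_{m,m}$-free.
\item[(P4)] $|X|<C$.
\end{itemize}
\end{lemma}

\begin{proof}
For (P1) and (P2), add $|Y_i\setminus A_i|$ to the number of red neighbors in $A_i$: this gives $\delta n+\delta n$ and $\gamma n+2c\gamma n\le3c\gamma n$.

(P3) Suppose that $Y_i$ contains a red $K_{m,m}$. By Lemma~\ref{lem:bridge}, for each $j\ne i$ its $2m$ vertices have at least $(1-\gamma-8m\delta)n\ge n/2\ge\beta n$ common red neighbors in $A_j$. Lemma~\ref{lem:extend} gives $c-1$ pairwise completely red $m$-sets in these common neighborhoods. Together with the two sides of $K_{m,m}$ they form a red $K_{c+1}(m)\supseteq G$, a contradiction.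

(P4) The idea is that among many vertices that each have a linear red degree into every core, some $s$ have a linear \emph{common} red degree into every core. Suppose that $X_0\subseteq X$ has $|X_0|=C$. Choose a tuple $(a_1,\dots,a_c)\in A_1\times\dots\times A_c$ uniformly at random, and let $\xi$ be the number of $x\in X_0$ that are red to all entries. As $r_i(x)\ge\delta n\ge\delta|A_i|/2$ for all $i$, each $x$ is counted with probability at least $(\delta/2)^c$, so $\mathbb E\,\xi\ge C(\delta/2)^c\ge2s$. Since $\xi\le C$, also $\mathbb E\,\xi\le s+C\Pr(\xi\ge s)$, and so $\Pr(\xi\ge s)\ge s/C\ge1/C$. There are at most $2^C$ subsets of $X_0$ of size $s$, so one of them, $S$, is completely red to the tuple with probability at least $2^{-C}/C=2\beta$. This probability is $\prod_i|D_i|/|A_i|$, where $D_i$ is the common red neighborhood of $S$ in $A_i$. Every factor is at most $1$, so every factor is at least $2\beta$, and $|D_i|\ge2\beta|A_i|\ge\beta n$. Lemma~\ref{lem:extend} gives $m$-sets in $D_1,\dots,D_c$ that together with $S$ form a red $K(s,m,\dots,m)\supseteq G$, a contradiction.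
\end{proof}

\section{Trees with many leaves at one vertex}\label{sec:heavy}

We repeat argument (a) of Section~\ref{sec:model}. The blue neighbors of $v$ may now be spread over several sets $Y_i$ and over $X$. This does no harm: each branch of $T$ at $u$ is embedded inside the set $Y_i$ that received its root, and the leaves at $u$ may go anywhere.

\begin{proof}[Proof of Proposition~\ref{prop:heavy}]
Suppose that there is no blue $T$. Then the coloring is bad, and Section~\ref{sec:structure} applies. Let $v$ have blue degree at least $n-1$, let $u$ be a vertex of $T$ whose set $L$ of leaves has $|L|\ge\kappa n$, and let $K_1,\dots,K_d$ be the components of $T-u$ with at least two vertices. The other components are the leaves in $L$, so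
\[
n-1=|L|+\sum_j|K_j|,\qquad\sum_j|K_j|\le(1-\kappa)n,\qquad d\le n/2 .
\]
Map $u$ to $v$. By (P4), $v$ has at least $n-1-C\ge n/2\ge d$ blue neighbors in $Y_1\cup\dots\cup Y_c$. Map the neighbors of $u$ in $K_1,\dots,K_d$ to distinct such vertices. If the neighbor in $K_j$ is mapped into $Y_i$, extend $K_j$, parents before children, inside $Y_i\setminus\{v\}$. By (P1) the number of choices is at least
\[
(1-\gamma)n-1-(1-\kappa)n-2\delta n=(\kappa-\gamma-2\delta)n-1>0,
\]
because $\gamma\le\delta<\kappa/8$; this is where the hypothesis $|L|\ge\kappa n$ is used. Now at least $(n-1)-\sum_j|K_j|=|L|$ blue neighbors of $v$ are unused, and we map $L$ to them. So $T\subseteq B$, a contradiction.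
\end{proof}

\section{Trees with few leaves at each vertex}\label{sec:light}

We prove Theorem~\ref{thm:good}. By Lemma~\ref{lem:lower} it suffices to show that there is no bad coloring when $n$ is large and every vertex of $T$ is adjacent to fewer than $\kappa n$ leaves. Suppose that a bad coloring exists, and use the notation of Section~\ref{sec:structure}.

\subsection{Choosing $n$ vertices for $T$}\label{sub:target}
If some $Y_i$ has $n$ vertices, we embed $T$ there. But $p\ge c(n-1)+s$ does not force this, since $X$ may have more than $s-1$ elements. We show that at most $s-1$ exceptional vertices are lost and that the others can supplement some $Y_i$. An exceptional vertex has many red neighbors in $Y_i$, so we can use it only through a set of core vertices that is completely blue to it.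

Since $|X|<C$, the vertices of $A_i$ have at most $2^C$ possible red neighborhoods in $X$. So there are $R_i\subseteq X$ and $D_i\subseteq A_i$ with $|D_i|\ge|A_i|/2^C\ge\beta n$ such that every vertex of $D_i$ has red neighborhood exactly $R_i$ in $X$. Then $|\bigcap_iR_i|\le s-1$: otherwise $s$ vertices of the intersection and the $m$-sets in $D_1,\dots,D_c$ given by Lemma~\ref{lem:extend} form a red $K(s,m,\dots,m)\supseteq G$. Hence
\[
\sum_{i=1}^c\big(|Y_i|+|X\setminus R_i|\big)=p+\sum_{x\in X}\big(c-1-|\{i:x\in R_i\}|\big)\ge p-(s-1)\ge c(n-1)+1,
\]
because a term of the middle sum equals $-1$ if $x\in\bigcap_iR_i$ and is nonnegative otherwise. This is the one place where the exact value $c(n-1)+s$ is used. Fix $i$ with $|Y_i|+|X\setminus R_i|\ge n$ and put $D=D_i$. If $|Y_i|\ge n$, let $Y\subseteq Y_i$ with $|Y|=n$ and $Q=\emptyset$. Otherwise let $Y=Y_i$ and $Q\subseteq X\setminus R_i$ with $|Q|=n-|Y_i|$. With $q=|Q|$ we have in both cases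
\[
q<C,\qquad|Y|=n-q,\qquad\text{and if $q>0$, then $D\subseteq A_i\subseteq Y$ and all edges between $D$ and $Q$ are blue.}
\]
We embed $T$ in blue \emph{onto} $Y\cup Q$, which is the desired contradiction. The vertices of $Q$ will host vertices of $T$ of degree one or two whose neighbors are placed in $D$.

\subsection{Fewer than $\lambda n$ leaves}\label{sub:few}
This is argument (c) of Section~\ref{sec:model}. By (F5) there are at least $n/5-2\lambda n\ge n/10$ disjoint blocks. Let $M=\lfloor n/20\rfloor$, and take $q$ \emph{special} blocks and $M$ \emph{ordinary} blocks, the latter with middles $t_1,\dots,t_M$; here $q+M\le n/10$ for large $n$. Map the middles of the special blocks bijectively to $Q$ and their $2q\le|D|$ neighbors to distinct vertices of $D$. Let $T_0$ be the forest obtained from $T$ by deleting the special triples and $t_1,\dots,t_M$; it has $n-3q-M$ vertices. Embed $T_0$ into $Y$ in a search order. Each vertex has at most one earlier neighbor in $T_0$, to which (P1) applies, and by (F5) at most one neighbor in the special triples, whose image lies in $D$, so that (P2) applies. The number of choices is at least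
\[
(n-q)-\big(2q+(n-3q-M-1)\big)-2\delta n-3c\gamma n=M+1-2\delta n-3c\gamma n>0,
\]
since $3c\gamma<\delta<10^{-8}$. A set $Z\subseteq Y$ of exactly $M$ vertices is left. Join $t_j$ to $z\in Z$ if $z$ is blue to the images of $t_j^-$ and $t_j^+$. By (P1), each $t_j$ misses at most $4\delta n\le M/2$ vertices of $Z$. Each $z$ has at most $2\delta n$ red neighbors in $Y$, each of which is the image of a neighbor of at most one $t_j$, so $z$ misses at most $2\delta n\le M/2$ middles. The perfect matching from (F3) completes the embedding.

\subsection{At least $\lambda n$ leaves}\label{sub:many}
This is argument (b) of Section~\ref{sec:model}, and the only place where the bound $\kappa n$ on the number of leaves at a vertex is used.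

\paragraph{The leaves set aside.} We need $q$ leaves for $Q$ and a linear number of further leaves for the final matching. The parents of the former must be placed in $D$, while the parents of the latter are to be placed at random, so the two sets of parents should be disjoint. As $q\kappa$ may exceed $\lambda$, an arbitrary choice of $q$ leaves could have parents that carry all leaves of $T$, so we choose with care. If $q=0$, let $L_Q=\emptyset$. If $q>0$, let $L_Q$ be a set of $q$ leaves, all at one vertex if some vertex is adjacent to at least $q$ leaves, and arbitrary otherwise. Let $P_Q$ be the set of their parents. At most $\max(\kappa n,q^2)=\kappa n$ leaves are adjacent to $P_Q$, for large $n$. Since $\lambda-\kappa\ge\lambda/2$, there is a set $L$ of $\lfloor\lambda n/2\rfloor\ge\lambda n/3$ leaves not adjacent to $P_Q$; in particular $L\cap L_Q=\emptyset$. Let $P$ be the set of their parents, which is disjoint from $P_Q$. For $u\in P$ let $w_u$ be the proportion of the leaves in $L$ whose parent is $u$. Then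
\begin{equation}\label{eq:weights}
w_u\le\frac{\kappa n}{\lambda n/3}=\frac1{4m},\qquad\sum_{u\in P}w_u=1 .
\end{equation}
The graph $T_0=T-L-L_Q$ is a tree of order $n-q-|L|$ that contains $P_Q\cup P$.

\paragraph{The random embedding of $T_0$.} First embed the forest $T[P_Q]$ into $D$ in a search order; for $q>0$, (P2) leaves at least $\beta n-C-3c\gamma n>0$ choices, since $3c\gamma\le3\beta/50$. Then fix a search order of $T_0-P_Q$ and embed this forest into $Y$. Call a vertex of $Y$ \emph{admissible} for the current vertex of $T_0$ if it is unused and blue to the images of all neighbors embedded so far. There is at most one earlier neighbor in $T_0-P_Q$, and there are at most $q<C$ neighbors in $P_Q$, whose images lie in $D$. By (P1) and (P2) the number of admissible vertices is at least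
\[
|Y|-(|T_0|-1)-2\delta n-3cC\gamma n\ge|L|-2\delta n-3cC\gamma n\ge\tfrac12|L|\ge\nu n ;
\]
here we used $3cC\gamma\le3C\beta/50<2^{-C}$, so that $2\delta+3cC\gamma<1/600=\lambda/6$. We choose each image uniformly at random among the admissible vertices and call the resulting map $\varphi$.

For $z\in Y$ let $d_z\le2\delta n$ be the red degree of $z$ in $Y$, and put
\[
\rho_z=\frac{d_z}{\nu n}\le\frac{2\delta}\nu<1,\qquad S_z=\sum_{u\in P}w_u\,\mathbf 1[\varphi(u)\text{ is a red neighbor of }z].
\]
If $z$ remains unused, $S_z$ is the proportion of the leaves in $L$ that cannot be placed at $z$. For (F3) we need $S_z\le\frac12$ for all $z$. For a fixed $z$ this fails with small probability, but when the weights $w_u$ are as large as \eqref{eq:weights} allows, there are only boundedly many random terms, and the probability need not tend to zero with $n$. A union bound over $n$ vertices succeeds only because of (P3), which forces most $\rho_z$ to be tiny: it gives $\sum\rho_z^m=O(1)$. On the other hand, by \eqref{eq:weights} the event $S_z>\frac12$ requires more than $2m$ parents to land in the red neighborhood of $z$, which costs about $\rho_z^{2m}$. This comparison of exponents explains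 the order $1/m$ of $\kappa$.

\begin{lemma}\label{lem:random}
With positive probability, $S_z\le\frac12$ for all $z\in Y$.
\end{lemma}

\begin{proof}
If $d_z<2m$, then at most $d_z$ terms of $S_z$ are nonzero, since $\varphi$ is injective, and $S_z<2m\cdot\frac1{4m}=\frac12$ always.

Let $d_z\ge2m$ and $\tau=4m\ln(1/\rho_z)>0$, so that $e^{\tau/(4m)}=1/\rho_z$. The function $w\mapsto e^{\tau w}-1$ is convex and vanishes at $0$, so on $[0,\frac1{4m}]$ it lies below its chord:
\[
e^{\tau w}-1\le4mw\,\big(e^{\tau/(4m)}-1\big)\le\frac{4mw}{\rho_z}.
\]
Let $u_1,\dots,u_r$ be the vertices of $P$ in the order of the embedding, and let $I_j$ be the indicator of the event that $\varphi(u_j)$ is a red neighbor of $z$. All $u_j$ are embedded in the random stage. Given all choices made before $\varphi(u_j)$, which determine $I_1,\dots,I_{j-1}$, the vertex $\varphi(u_j)$ is uniform on a set of size at least $\nu n$, so $I_j=1$ with probability at most $\rho_z$. Hence the conditional expectation of $e^{\tau w_{u_j}I_j}$ is at most $1+\rho_z(e^{\tau w_{u_j}}-1)\le1+4mw_{u_j}\le e^{4mw_{u_j}}$. Removing the factors one by one, from $j=r$ down to $j=1$, we get $\mathbb E\,e^{\tau S_z}\le e^{4m\sum_uw_u}=e^{4m}$,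 and by Markov's inequality
\[
\Pr\big(S_z>\tfrac12\big)\le e^{4m-\tau/2}=e^{4m}\rho_z^{\,2m}.
\]

By (P3), any $m$ vertices of $Y$ have at most $m-1$ common red neighbors in $Y$. Counting pairs consisting of a vertex $z$ and an $m$-set of its red neighbors gives $\sum_{z\in Y}\binom{d_z}m\le(m-1)\binom{|Y|}m\le m\,n^m/m!$. For $d\ge2m$ we have $\binom dm\ge(d-m+1)^m/m!\ge(d/2)^m/m!$, so $\sum_{d_z\ge2m}d_z^m\le2^mm\,n^m$. Bounding $\rho_z^{2m}\le(2\delta/\nu)^m\,d_z^m/(\nu n)^m$, we obtain
\[
\sum_{d_z\ge2m}\Pr\big(S_z>\tfrac12\big)\le e^{4m}\Big(\frac{2\delta}\nu\Big)^m\frac{2^mm\,n^m}{(\nu n)^m}=m\Big(\frac{4e^4\delta}{\nu^2}\Big)^m=m\Big(\frac1{2m}\Big)^m<1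
\]
by the choice of $\delta$.
\end{proof}

\paragraph{Inserting the leaves.} Fix an embedding $\varphi$ as in Lemma~\ref{lem:random}, and let $Z$ be the set of unused vertices of $Y$; then $|Z|=n-q-|T_0|=|L|$. Join a leaf in $L$ with parent $u$ to $z\in Z$ if the edge $\varphi(u)z$ is blue. By (P1) each leaf is joined to at least $|Z|-2\delta n\ge|Z|/2$ vertices, as $4\delta\le\lambda/3$. Each $z$ is joined to a proportion $1-S_z\ge\frac12$ of $L$. The perfect matching from (F3) embeds $L$. Finally map $L_Q$ bijectively to $Q$; the parents of these leaves are mapped into $D$, which is completely blue to $Q$. So $T\subseteq B$.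

In both cases we have found a blue $T$, so no bad coloring exists. With $p=c(n-1)+s$ this gives $r(G,T)\le c(n-1)+s$, and Theorem~\ref{thm:good} is proved. \qed

\section{The order $1/m$ is best possible}\label{sec:sharp}

The obstruction is the event excluded by Lemma~\ref{lem:random}. If all leaves hang from $h$ vertices, then a vertex that is red to the images of these $h$ vertices is useless. So we want a $G$-free red graph in which \emph{every} $h$-set has several common neighbors, and a random graph provides one when $G$ is dense enough compared with $h$. We use the Chernoff bound: a binomial random variable with mean $\mu$ is below $\mu/2$ with probability at most $e^{-\mu/8}$.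

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $s=2h+1$ and $G=K_{s,s}$. Then $\chi(G)-1=1$, and $s(G)=s$ because the proper $2$-coloring of $G$ is unique. Let $T$ consist of a root with $h$ children and $n-1-h$ further vertices, each a leaf attached to one of the children, distributed as equally as possible. For $h\ge2$ and large $n$, the root is adjacent to no leaf and a child to at most $\lceil(n-1-h)/h\rceil\le(n-2)/h$ leaves. For $h=1$, $T$ is a star and the bound $n/h=n$ is trivial.

Fix $a$ with $\frac2{2h+1}<a<\frac1h$, and color each edge of $K_N$ red with probability $N^{-a}$, independently, and blue otherwise. The expected number of red copies of $K_{s,s}$ is at most $N^{2s-as^2}$, which tends to $0$ as $N\to\infty$ since $as>2$. The number of common red neighbors of a fixed $h$-set is binomial with mean $\mu=(N-h)N^{-ah}$, which grows as a positive power of $N$ since $ah<1$. The probability that this number is below $\mu/2$ for some $h$-set is at most $N^he^{-\mu/8}\to0$. So for all large $N$ there is a coloring of $K_N$ with no red $G$ in which every $h$-set has at least $\mu/2\ge s$ common red neighbors.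

Take such a coloring with $N=n+s-1$, suppose that it has a blue copy of $T$, and let $S$ be the image of the $h$ children. Every other vertex of the copy, the root or a leaf, is joined in blue to some vertex of $S$. So the common red neighbors of $S$, which lie outside $S$, are not in the copy, and the copy has at most $N-s=n-1$ vertices, a contradiction. Thus $r(G,T)\ge N+1=n+s>(n-1)+s$.
\end{proof}

\begin{remark}\label{rem:K33}
For $h=1$ and $a=7/10$ the proof gives, for all large $N$, a $K_{3,3}$-free graph on $N$ vertices of minimum degree at least $\frac12(N-1)N^{-7/10}\ge\frac14N^{3/10}$. For $N=n+\lfloor n^{1/4}\rfloor$ and large $n$ this is at least $n^{1/4}+1\ge N-n+1$, so \eqref{eq:star-degree} yields $r(K_{3,3},K_{1,n-1})>n+\lfloor n^{1/4}\rfloor$. By Theorem~\ref{thm:good}, trees with fewer than $n/7200$ leaves at each vertex have $r(K_{3,3},T)=n+2$. The gap between the best and the worst tree is therefore unbounded in $n$.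
\end{remark}

\begin{thebibliography}{9}

\bibitem{good}
\emph{A Good Idea in Ramsey Theory},
\texttt{http://uldr.memphis.edu/\allowbreak vital/\allowbreak access/\allowbreak services/\allowbreak Download/\allowbreak vital:3705/\allowbreak SOURCE1}.

\bibitem{erdos}
Erd\H{o}s, \emph{On extremal problems of graphs and generalized graphs}, 1964.

\bibitem{efr}
Erd\H{o}s, Frankl and R\"odl, 1986.

\end{thebibliography}
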